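\title{The complements of the two plane sextics with an $A_{19}$ singularity are not homeomorphic}

\begin{abstract}
There are two rigid isotopy classes of complex plane sextics whose only singular point is of type $A_{19}$, and the complements of the two curves have isomorphic fundamental groups. We prove that the complements are not properly homotopy equivalent; in particular they are neither homeomorphic nor diffeomorphic. The invariant that separates them records how the transcendental lattice of the covering K3 surface is glued to one distinguished homology class at infinity. This class is singled out by the fundamental group of the end of the double covering of the complement, and by the Torelli theorem the invariant determines the curve up to projective equivalence.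
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A point of a plane curve is of type $A_{19}$ if in suitable local analytic coordinates the curve is given by $y^2=x^{20}$: two smooth branches $y=\pm x^{10}$ meet with intersection number $10$. We call a curve $C\subset\mathbb P^2$ of degree six in the complex projective plane an \emph{$A_{19}$-sextic} if it has exactly one singular point and this point is of type $A_{19}$. We write $U_C=\mathbb P^2\setminus C$. An equisingular deformation of such curves is called a \emph{rigid isotopy}.

The following facts are known, and we take them as given. There are exactly two rigid isotopy classes of $A_{19}$-sextics. Up to projective equivalence each class consists of a single curve $C_i$, $i=1,2$. The groups $\pi_1(U_{C_i})$ have been calculated by Artal et al., and they are isomorphic. The question whether the complements themselves are homeomorphic or diffeomorphic is stated as open in \cite{sextics}; it is the subject of this paper.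

For smooth sextics there is nothing to ask: they form the complement of a hypersurface in a projective space, which is connected, and by Ehresmann's fibration theorem for pairs all their complements are diffeomorphic. For $A_{19}$-sextics the algebraic classification has two classes, and one wants to know whether the topology of the complement remembers the difference. The invariants that come to mind first suggest that it does not. The fundamental groups agree. Every $A_{19}$-sextic is a rational curve whose two branches come from two points of $\mathbb P^1$ (Section~\ref{sec:K3}), so both complements have $H_1=\mathbb Z/6$ and Euler characteristic $3-1=2$. The double covering of $U_C$ is a K3 surface minus a configuration of curves that looks the same for both sextics, so the two coverings have the same end; and we shall see that their intersection lattices are isomorphic as well. Nevertheless the answer is negative.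

Recall that a continuous map is \emph{proper} if preimages of compact sets are compact. A proper homotopy is a homotopy that is proper as a map $U\times[0,1]\to U'$, and a \emph{proper homotopy equivalence} is a proper map that has a proper inverse up to proper homotopy. Every homeomorphism is one.

\begin{theorem}\label{thm:A}
The complements $U_{C_1}$ and $U_{C_2}$ are not properly homotopy equivalent. In particular they are not homeomorphic, and hence not diffeomorphic.
\end{theorem}

The theorem follows from the existence of an invariant with two possible values. The elements $\pm1,\pm9$ form a subgroup of $(\mathbb Z/20)^\times$, and its quotient by $\{\pm1\}$ has two elements, the classes of $1$ and of $9$.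

\begin{theorem}\label{thm:B}
To every $A_{19}$-sextic $C$ one can attach an element $k(C)\in\{\pm1,\pm9\}/\{\pm1\}$ (Definition~\ref{def:k}) such that
\begin{enumerate}
\item[(1)] $k(C)$ depends only on the proper homotopy type of $U_C$, where orientation is not assumed to be preserved;
\item[(2)] $k(C)=k(C')$ implies that $C$ and $C'$ are projectively equivalent.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
If $C_2=p(C_1)$ with $p\in PGL_3(\mathbb C)$, a path $p_t$ from the identity to $p$ in the connected group $PGL_3(\mathbb C)$ gives a rigid isotopy $p_t(C_1)$. As $C_1$ and $C_2$ are not rigidly isotopic, they are not projectively equivalent. By (2), $k(C_1)\ne k(C_2)$, and by (1) the complements are not properly homotopy equivalent.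
\end{proof}

Thus the only given fact that enters Theorem~\ref{thm:A} is that $C_1$ and $C_2$ are not rigidly isotopic.

Here is the idea. The complement $U_C$ has a unique connected double covering $V$, and $V=X\setminus D$ for a K3 surface $X$ and a configuration $D$ of twenty rational curves. The unimodular lattice $H_2(X)$ is glued from two sublattices: a lattice $S$ of algebraic classes and its orthogonal complement $T$, of rank two. Both are the same for all $A_{19}$-sextics, but there are two essentially different ways to glue them, and $k(C)$ says which one occurs. Section~\ref{sec:lattices} shows the phenomenon in a small model, Section~\ref{sec:K3} defines $k(C)$, and Section~\ref{sec:torelli} proves part (2) by the Torelli theorem.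

The difficulty is part (1), because $V$ no longer contains the curves that span $S$. The lattice $T$ survives as the intersection lattice of $V$, and the gluing survives as a pairing between $T$ and the torsion of $H_1(M)$, where $M$ is the $3$-manifold at the end of $V$ (Section~\ref{sec:end}). To extract $k(C)$ one must recognize one particular class in $H_1(M)$, the meridian of an end curve of the $A_{19}$-chain. Homology cannot do this, but the group $\pi_1(M)$ can (Section~\ref{sec:group}). Section~\ref{sec:proper} checks that a proper homotopy equivalence transports all these data.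

Homology and cohomology have integer coefficients throughout.

\section{Gluing two lattices}\label{sec:lattices}

A \emph{lattice} is a finitely generated free abelian group $L$ with a nondegenerate symmetric bilinear form $L\times L\to\mathbb Z$, $(x,y)\mapsto x\cdot y$. It is \emph{even} if $x^2\in2\mathbb Z$ for all $x$. The dual lattice $L^*=\{x\in L\otimes\mathbb Q: x\cdot L\subset\mathbb Z\}$ is identified with $\operatorname{Hom}(L,\mathbb Z)$. The \emph{discriminant group} $L^*/L$ has order $|\det L|$, and $L$ is \emph{unimodular} if this order is $1$. The discriminant group carries the nondegenerate form $b([x],[y])=x\cdot y\bmod\mathbb Z$ and, if $L$ is even, the quadratic form $q([x])=x^2\bmod 2\mathbb Z$, which determines $b$. An isometry $\psi$ of lattices induces an isomorphism $\bar\psi$ of discriminant groups that preserves these forms. If $L\subset L'$ has finite index and $L'$ is an even lattice, then $L'\subset L^*$, the form $q$ vanishes on $L'/L$, and $\det L=[L':L]^2\det L'$. A sublattice $S\subset H$ is \emph{primitive} if $H/S$ is torsion free. By $\langle n\rangle$ we denote the lattice of rank one whose generator has square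 $n$.

\begin{lemma}\label{lem:glue}
Let $H$ be a unimodular lattice, $S\subset H$ a primitive sublattice and $T=S^\perp$. The restriction maps $H\to S^*$ and $H\to T^*$ are onto, and $[y|_S]\mapsto[y|_T]$ for $y\in H$ defines an isomorphism $\iota\colon S^*/S\to T^*/T$ that changes the sign of $b$, and of $q$ if $H$ is even. Moreover
\[H=\{(s,t)\in S^*\oplus T^*:\ \iota[s]=[t]\}.\]
Consequently, given two such triples and isometries $\tau\colon S_1\to S_2$, $\psi\colon T_1\to T_2$ with $\bar\psi\iota_1=\iota_2\bar\tau$, the map $\tau\oplus\psi$ extends to an isometry $H_1\to H_2$.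
\end{lemma}

\begin{proof}
Both $S$ and $T$ are primitive, hence direct summands of the group $H$. So a functional on $S$ or $T$ extends to $H$, where it is the product with some $y\in H$. Write $y=y_S+y_T$ in $H\otimes\mathbb Q=(S\oplus T)\otimes\mathbb Q$; then $y_S\in S^*$ and $y_T\in T^*$ represent the two restrictions. If $y_S\in S$, then $y_T=y-y_S\in H\cap(T\otimes\mathbb Q)=T$, and conversely. Hence both discriminant groups are identified with $H/(S\oplus T)$, which gives $\iota$. The signs come from $y\cdot y'=y_S\cdot y'_S+y_T\cdot y'_T\in\mathbb Z$, with $y^2\in2\mathbb Z$ in the even case. If $\iota[s]=[t]$, choose $y\in H$ with $y_S=s$; then $y_T-t\in T$ and $(s,t)=y-(y_T-t)\in H$. The last statement follows from this description of $H$.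
\end{proof}

\subsection*{The chain lattice}
Let $A_{n-1}$ be the lattice with basis $E_1,\dots,E_{n-1}$, $E_i^2=-2$, $E_i\cdot E_{i+1}=1$, all other products zero. It is the orthogonal complement of $e_1+\dots+e_n$ in $\mathbb Z^n$ with the form $e_i\cdot e_j=-\delta_{ij}$, via $E_i=e_i-e_{i+1}$. So it is negative definite, and by Lemma~\ref{lem:glue} its discriminant group is isomorphic to that of $\langle -n\rangle$, of order $n$. Let $\alpha$ and $\alpha'$ be the vectors dual to the two end elements: $\alpha\cdot E_i=\delta_{i,1}$, $\alpha'\cdot E_i=\delta_{i,n-1}$. Computing products with the $E_i$ confirms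
\begin{equation}\label{eq:alpha}
\alpha=-\frac1n\sum_{j=1}^{n-1}(n-j)E_j,\qquad \alpha+\alpha'=-\sum_{j=1}^{n-1}E_j .
\end{equation}
Therefore $\alpha^2=-\frac{n-1}n$, the class of $\alpha$ has order $n$ and generates $A_{n-1}^*/A_{n-1}$, and $\alpha'\equiv-\alpha$ modulo $A_{n-1}$.

\begin{example}[same pieces, two gluings]\label{ex:model}
Let us glue $A_{n-1}$ to $\mathbb Zv\cong\langle-n\rangle$. Put $\nu=v/n$, so $\nu^2=-1/n$. An isomorphism of discriminant groups has the form $\alpha\mapsto k\nu$, and it reverses $b$ exactly when $-\frac{n-1}{n}-\frac{k^2}n\in\mathbb Z$, that is, when $k^2\equiv1\pmod n$. For such $k$ the group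
\[H_k=(A_{n-1}\oplus\mathbb Zv)+\mathbb Z(\alpha+k\nu)\]
is an integral lattice containing $A_{n-1}\oplus\mathbb Zv$ with index $n$, so it has determinant $\pm n\cdot n/n^2=\pm1$. The symmetries of the pieces, namely $v\mapsto-v$ and the reversal of the chain (which sends $\alpha$ to $\alpha'\equiv-\alpha$), change only the sign of $k$.

For $n\le7$ the group $(\mathbb Z/n)^\times$ is cyclic, so $k=\pm1$. For $n=8$ there is also $k=\pm3$, and
\[(\alpha+\nu)^2=-\tfrac78-\tfrac18=-1,\qquad(\alpha+3\nu)^2=-\tfrac78-\tfrac98=-2 .\]
Thus $H_1$ is odd, while $H_3$, generated by an even lattice and one vector of even square, is even. The same two pieces give two different results.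

The example also shows what information is needed to read off $k$. Multiplication by $3$ preserves $b$ on $A_7^*/A_7=\mathbb Z/8$. Someone who knows this group only with its form cannot tell $\alpha$ from $3\alpha$, and in terms of $3\alpha$ the gluing $k=3$ reads $3\alpha\mapsto 9\nu=\nu$. One has to know the class $\pm\alpha$ itself, the dual of an \emph{end} of the chain.
\end{example}

For sextics the numbers $8$ and $3$ become $20$ and $9$. There the glued lattice is the K3 lattice in both cases, so no parity argument is available, and the whole weight falls on recognizing the end of the chain.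

\section{The K3 surface and the invariant}\label{sec:K3}

Let $C$ be an $A_{19}$-sextic and $U=U_C$.

\begin{lemma}\label{lem:irred}
The curve $C$ is irreducible, $H_1(U)=\mathbb Z/6$, and $U$ has exactly one connected double covering.
\end{lemma}

\begin{proof}
Suppose $C=C'\cup C''$ with degrees $d'+d''=6$. The two curves meet, and every common point is singular on $C$. So they meet only at the $A_{19}$ point, each contains exactly one of the two branches, and B\'ezout's theorem gives $d'd''=10$. But $d'd''\in\{5,8,9\}$. For the irreducible curve $C$, duality gives $H_1(U)\cong H^3(\mathbb P^2,C)\cong\operatorname{coker}\bigl(H^2(\mathbb P^2)\to H^2(C)\bigr)=\mathbb Z/6$. Connected double coverings correspond to nonzero elements of $\operatorname{Hom}(\mathbb Z/6,\mathbb Z/2)$, and there is one.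
\end{proof}

\subsection*{Resolution and double covering}
Blow up the singular point, and then, nine more times, the point where the strict transforms of the two branches still meet. In the chart $y=xy_1$ the germ $y^2=x^{20}$ becomes $y_1^2=x^{18}$, with exceptional curve $x=0$; the next steps give $x^{16},\dots,x^2$ and finally $y_{10}^2=1$. Each center lies on the last exceptional curve and on no earlier one. We obtain $B\to\mathbb P^2$ with a chain of exceptional curves $E'_1,\dots,E'_{10}$, where $E_i'^2=-2$ for $i\le9$ and $E_{10}'^2=-1$. The strict transform $\tilde C$ is smooth, meets $E'_{10}$ transversally in two points not on $E'_9$, and is disjoint from $E'_1,\dots,E'_9$. Let $\ell$ be the pull-back of a line. The total transform of the $j$-th exceptional curve is $E'_j+\dots+E'_{10}$, and the sum of these ten divisors is $\sum iE'_i$. All ten centers are double points, so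
\[\tilde C=6\ell-2\sum iE'_i,\qquad K_B=-3\ell+\sum iE'_i,\qquad \tilde C=-2K_B,\qquad\tilde C^2=36-40=-4 .\]
By adjunction $2g(\tilde C)-2=\tilde C\cdot(\tilde C+K_B)=\frac12\tilde C^2=-2$, so $\tilde C$ is rational.

Let $\pi\colon X\to B$ be the double covering branched along $\tilde C$. It is defined by a line bundle whose square is $\mathcal O_B(\tilde C)$; as $\operatorname{Pic}B$ is torsion free, this bundle is $\mathcal O_B(-K_B)$, and $X$ depends only on $C$. The surface $X$ is smooth, $K_X=\pi^*(K_B-K_B)=0$, and $\pi_*\mathcal O_X=\mathcal O_B\oplus\mathcal O_B(K_B)$ gives $h^1(\mathcal O_X)=h^1(\mathcal O_B)+h^1(K_B)=0$. So $X$ is a K3 surface. We use the standard facts: $H_1(X)=0$; the group $H=H_2(X)$, identified with $H^2(X)$ by Poincar\'e duality, is torsion free and is an even unimodular lattice of signature $(3,19)$; a line bundle is determined by its class in $H$; and $H^{2,0}(X)=\mathbb C\omega$, where $\omega^2=0$, $\omega\cdot\bar\omega>0$, and $\omega$ is orthogonal to the classes of curves.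

The chain $E'_1\cup\dots\cup E'_9$ is simply connected and disjoint from the branch curve, so it lifts to two disjoint chains of $(-2)$-curves; we call the lifts of $E'_i$ in the two chains $E_i$ and $E_{20-i}$. Which chain is $E_1,\dots,E_9$ is the only choice in the construction. The preimage $E_{10}$ of $E'_{10}$ is a double covering of $\mathbb P^1$ branched in two points, hence smooth rational, with $E_{10}^2=2\cdot(-1)=-2$; it meets $E_9$ and $E_{11}$ in the two preimages of $E'_9\cap E'_{10}$. So $E_1,\dots,E_{19}$ span a lattice $A_{19}$. Over $\tilde C$ lies a curve $R\cong\mathbb P^1$ with $\pi^*\tilde C=2R$, so $4R^2=2\cdot(-4)$ and $R^2=-2$. Near a point of $\tilde C\cap E'_{10}$ take coordinates with $\tilde C=\{y=0\}$, $E'_{10}=\{x=0\}$; then $X$ is $z^2=y$ with coordinates $(x,z)$, $R=\{z=0\}$, $E_{10}=\{x=0\}$. Hence $R$ meets $E_{10}$ transversally in two points, and it is disjoint from the other $E_i$ (Figure~\ref{fig:graph}).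

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-5.4,0)--(-3.9,0); \draw[dotted] (-3.9,0)--(-2.7,0); \draw (-2.7,0)--(2.7,0);
\draw[dotted] (2.7,0)--(3.9,0); \draw (3.9,0)--(5.4,0);
\draw (0,0) to[bend left=45] (0,1.7); \draw (0,0) to[bend right=45] (0,1.7);
\fill (-5.4,0) circle (2pt) node[below] {$E_1$}; \fill (-4.4,0) circle (2pt) node[below] {$E_2$};
\fill (-1.8,0) circle (2pt) node[below] {$E_9$}; \fill (0,0) circle (2pt) node[below] {$E_{10}$};
\fill (1.8,0) circle (2pt) node[below] {$E_{11}$}; \fill (4.4,0) circle (2pt) node[below] {$E_{18}$};
\fill (5.4,0) circle (2pt) node[below] {$E_{19}$}; \fill (0,1.7) circle (2pt) node[above] {$R$};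
\draw[dashed] (-5.9,-0.75) rectangle (-1.2,0.45); \node at (-3.5,0.75) {$W$};
\draw[dashed] (1.2,-0.75) rectangle (5.9,0.45); \node at (3.5,0.75) {$W'$};
\end{tikzpicture}
\caption{The dual graph of the configuration $D$ on the K3 surface: a vertex is a smooth rational curve of self-intersection $-2$, an edge is a transversal intersection point. In the boundary of a neighborhood of $D$, the part over each boxed chain of nine curves is a solid torus ($W$, $W'$).}\label{fig:graph}
\end{figure}

Let $\varphi\colon X\to\mathbb P^2$ be the composite map and $h=\pi^*\ell$, so $h^2=2$ and $h\cdot E_i=0$. The curves contracted by $\varphi$ are exactly $E_1,\dots,E_{19}$. Pulling back $6\ell=\tilde C+\sum 2iE'_i$ and dividing by $2$ in the torsion-free group $H$ we get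
\begin{equation}\label{eq:3h}
3h=R+\sum_{i=1}^{19}n_iE_i,\qquad n_i=\min(i,20-i).
\end{equation}
Put $D=R\cup E_1\cup\dots\cup E_{19}$ and $V=X\setminus D$. Then $V\to U$ is an unramified double covering, and $V$ is connected. By Lemma~\ref{lem:irred} it is \emph{the} connected double covering, so $V$ is determined by the space $U$ alone.

\subsection*{The lattices}
Consider the sublattices of $H$
\[S=\mathbb Zh\oplus\langle E_1,\dots,E_{19}\rangle\cong\langle2\rangle\oplus A_{19},\qquad S'=\langle R,E_1,\dots,E_{19}\rangle,\qquad T=S^\perp .\]
By \eqref{eq:3h}, $S'$ is spanned by $3h$ and the $E_i$. So $S'\subset S$ has index $3$, the twenty components of $D$ form a basis of $S'$, and $S'^\perp=T$. With $\alpha,\alpha'$ as in \eqref{eq:alpha} for $n=20$ and $\beta=h/2$,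
\[S^*/S=\mathbb Z/20\,\alpha\oplus\mathbb Z/2\,\beta,\qquad q(\alpha)=-\tfrac{19}{20},\qquad q(\beta)=\tfrac12 .\]

\begin{lemma}\label{lem:prim}
The sublattice $S$ is primitive in $H$.
\end{lemma}

\begin{proof}
The square of the index of $S$ in $H\cap(S\otimes\mathbb Q)$ divides $|\det S|=40$, so the index is $1$ or $2$. If it were $2$, some element of order $2$ in $S^*/S$ would have $q=0$. The elements of order $2$ are $10\alpha$, $\beta$, $10\alpha+\beta$, and $q(10\alpha)=-95\equiv1$, $q(\beta)=\frac12$, $q(10\alpha+\beta)\equiv\frac32\pmod 2$.
\end{proof}

So Lemma~\ref{lem:glue} applies and gives $\iota\colon S^*/S\to T^*/T$ with $q\circ\iota=-q$. The lattice $S$ has signature $(1,19)$. Hence $T$ is even, positive definite of rank $2$, and of determinant $40$. Since $S$ is spanned by classes of curves, $\omega\in T\otimes\mathbb C$.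

We now choose the element of $S^*/S$ that plays the role of $\alpha$ in Example~\ref{ex:model}. It should later be visible as a multiple of the meridian of $E_1$, so we look for functionals $\lambda\in S^*$ that vanish on all components of $D$ except $E_1$. By \eqref{eq:3h} the condition $\lambda(R)=\lambda(E_2)=\dots=\lambda(E_{19})=0$ means $3\lambda(h)=\lambda(E_1)$. These functionals are the multiples of
\begin{equation}\label{eq:lambda}
\lambda=3\alpha+\beta,\qquad \lambda(E_1)=3,\quad\lambda(h)=1 .
\end{equation}
At the other end of the chain the same reasoning gives $\lambda'=3\alpha'+\beta$, with $\lambda'(E_{19})=3$, $\lambda'(h)=1$, vanishing on the other components of $D$. Put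
\[\gamma=[\lambda]\in S^*/S,\qquad\kappa=\iota(\gamma)\in T^*/T .\]
Both have order $20$. Since $\alpha'\equiv-\alpha$ and $\beta\equiv-\beta$, we have $[\lambda']=-\gamma$. Finally
\begin{equation}\label{eq:qkappa}
q(\gamma)=-\tfrac{171}{20}+\tfrac12=-\tfrac{161}{20},\qquad q(\kappa)=\tfrac{161}{20}\equiv\tfrac1{20}\pmod2 .
\end{equation}

\begin{lemma}\label{lem:T}
The lattice $T$ has a basis $u,v$ with $u^2=2$, $v^2=20$, $u\cdot v=0$, and both vectors are unique up to sign. With $\nu=v/20$ one has $\kappa=k\nu$ in $T^*/T$ for a unique $k\in\mathbb Z/20$, and $k\in\{\pm1,\pm9\}$.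
\end{lemma}

\begin{proof}
Take a shortest nonzero vector, of square $2a$, complete it to a basis, and add a multiple of it to the second vector to make the product $b$ satisfy $|b|\le a$. The Gram matrix is $\begin{pmatrix}2a&b\\ b&2c\end{pmatrix}$ with $|b|\le a\le c$ and $4ac-b^2=40$. Then $b=2b'$ is even, $ac=10+b'^2$ and $2|b'|\le a$, so $a^2\le10+a^2/4$ and $a\le3$. If $a=1$, then $b'=0$ and $c=10$. If $a=2$, then $b'=\pm1$ would give $2c=11$, so $b'=0$ and $c=5$. If $a=3$, then $3c\in\{10,11\}$, which is impossible. So $T\cong\langle2\rangle\oplus\langle20\rangle$ or $T\cong\langle4\rangle\oplus\langle10\rangle$. In the second case the values of $q$ are $\frac{m^2}4+\frac{n^2}{10}$, and \eqref{eq:qkappa} would give $5m^2+2n^2\equiv1\pmod{40}$, hence $n^2\equiv3\pmod5$; but $3$ is not a square modulo $5$.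

In $\langle2\rangle\oplus\langle20\rangle$ the equation $2m^2+20n^2=2$ forces $n=0$, $m=\pm1$. So $\pm u$ are the only vectors of square $2$, and $\pm v$ are the generators of $u^\perp$.

We have $T^*/T=\mathbb Z/20\,\nu\oplus\mathbb Z/2\,(u/2)$. Write $\kappa=k\nu+\epsilon u/2$ with $\epsilon\in\{0,1\}$. Then \eqref{eq:qkappa} reads $k^2+10\epsilon\equiv1\pmod{40}$. If $\epsilon=1$, then $k^2\equiv31\pmod{40}$ and $k^2\equiv7\pmod8$, which is impossible. So $\epsilon=0$ and $k^2\equiv1\pmod{40}$. This holds exactly when $k$ is odd and $k\equiv\pm1\pmod5$, that is, $k\equiv\pm1,\pm9\pmod{20}$.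
\end{proof}

\begin{definition}\label{def:k}
The invariant $k(C)$ is the class of $k$ in $\{\pm1,\pm9\}/\{\pm1\}$.
\end{definition}

The two choices made affect only the sign of $k$: replacing $v$ by $-v$ replaces $\nu$ by $-\nu$, and numbering the chain from the other end replaces $\gamma$ by $[\lambda']=-\gamma$.

\section{The invariant determines the curve}\label{sec:torelli}

We prove Theorem~\ref{thm:B}(2). The tool is the global Torelli theorem for K3 surfaces of Piatetski-Shapiro--Shafarevich and Burns--Rapoport \cite[VIII.11.1]{BHPV}: \emph{an isometry $H^2(X_1)\to H^2(X_2)$ that maps $H^{2,0}(X_1)$ to $H^{2,0}(X_2)$ and maps some ample class to an ample class is $\theta^*$ for an isomorphism $\theta\colon X_2\to X_1$.} We need an ample class that is given by the same formula on every such surface. The class $h$ is not ample, as it vanishes on the $E_i$, so we correct it.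

\begin{lemma}\label{lem:ample}
Let $a_j=j(20-j)$. The class $A=58h-\sum_{j=1}^{19}a_jE_j$ is ample on $X$. Moreover $h^0(X,h)=3$, so $\varphi$ is given by the complete linear system $|h|$.
\end{lemma}

\begin{proof}
By the Nakai--Moishezon criterion it suffices to show $A^2>0$ and $A\cdot\Gamma>0$ for every irreducible curve $\Gamma$. Since $a_0=a_{20}=0$ and $a_{i-1}-2a_i+a_{i+1}=-2$, we have $A\cdot E_i=2$. Then $(\sum a_jE_j)^2=-2\sum a_j=-2\cdot1330$ and $A^2=2\cdot58^2-2660>0$. By \eqref{eq:3h}, $h\cdot R=6$, so $A\cdot R=348-2a_{10}=148$. Any other $\Gamma$ is not contracted by $\varphi$, so $h\cdot\Gamma>0$, and it has nonnegative product with each component of $D$. Using $a_j=n_j(20-n_j)\le19n_j$ and \eqref{eq:3h},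
\[\sum a_jE_j\cdot\Gamma\le19\sum n_jE_j\cdot\Gamma\le19\cdot3h\cdot\Gamma<58\,h\cdot\Gamma .\]
For the last claim, $h^0(X,h)=h^0(B,\ell)+h^0(B,\ell+K_B)=3+0$, because $(\ell+K_B)\cdot\ell=-2$ and $\ell$ has nonnegative product with every curve.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $C,C'$ be $A_{19}$-sextics with $k(C)=k(C')$; objects attached to them get the indices $1$ and $2$. Choose the signs of $v_1,v_2$ so that $\kappa_i=k\nu_i$ with the same $k\in\mathbb Z/20$. Let $\tau\colon S_1\to S_2$ send $h\mapsto h$, $E_j\mapsto E_j$, and let $\psi\colon T_1\to T_2$ send $u_1\mapsto u_2$, $v_1\mapsto v_2$. Then $\bar\tau(\gamma_1)=\gamma_2$ and $\bar\psi(\kappa_1)=\kappa_2$.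

\emph{Hodge structure.} The plane $T_i\otimes\mathbb C$ has two isotropic lines, spanned by $\sqrt{10}\,u_i\pm\sqrt{-1}\,v_i$, and $H^{2,0}(X_i)$ is one of them. If $\psi$ sends $H^{2,0}(X_1)$ to the wrong line, precompose it with the reflection $u_1\mapsto-u_1$, $v_1\mapsto v_1$. The reflection interchanges the two lines, and it acts trivially on $T_1^*/T_1$ because it fixes $\nu_1$ and $-u_1/2\equiv u_1/2$. So we may assume both $\psi(H^{2,0}(X_1))=H^{2,0}(X_2)$ and $\bar\psi(\kappa_1)=\kappa_2$.

\emph{Gluing.} The automorphism $\rho=\iota_2^{-1}\bar\psi\,\iota_1\bar\tau^{-1}$ of $S_2^*/S_2$ preserves $b$ and fixes $\gamma_2$. By \eqref{eq:qkappa}, $b(\gamma_2,\gamma_2)=-\frac{161}{20}$ has order $20$ in $\mathbb Q/\mathbb Z$, so $b$ is nondegenerate on $\langle\gamma_2\rangle\cong\mathbb Z/20$. Hence $S_2^*/S_2$ is the orthogonal sum of $\langle\gamma_2\rangle$ and a group of order $40/20=2$. The map $\rho$ preserves the latter, so it fixes it pointwise. Thus $\rho=\mathrm{id}$, and by Lemma~\ref{lem:glue} the map $\tau\oplus\psi$ extends to an isometry $\Theta\colon H^2(X_1)\to H^2(X_2)$ that respects $H^{2,0}$.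

\emph{From surfaces to curves.} The isometry $\Theta$ maps the ample class $A$ of $X_1$ to the ample class $A$ of $X_2$, so $\Theta=\theta^*$ for an isomorphism $\theta\colon X_2\to X_1$, and $\theta^*h_1=h_2$. By Lemma~\ref{lem:ample} both $\varphi_1\theta$ and $\varphi_2$ are given by bases of $H^0(X_2,h_2)$, so $\varphi_1\theta=p\,\varphi_2$ for some $p\in PGL_3(\mathbb C)$. Under $\varphi_i$, a point off the sextic has two preimages, a smooth point of the sextic has one, and the singular point has infinitely many. So the sextic is the closure of the set of points with exactly one preimage. As $\theta$ maps $\varphi_2^{-1}(z)$ bijectively onto $\varphi_1^{-1}(pz)$, we get $p(C')=C$.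
\end{proof}

\section{Reading the gluing at the end of $V$}\label{sec:end}

We turn to part (1). The first task is to describe $T$ and $\pm\kappa$ in terms of $V$.

The components $D_j$ of $D$ are smooth and meet transversally in double points. Let $N$ be a closed plumbing neighborhood of $D$: a union of closed tubular neighborhoods $N_j\to D_j$ such that near each double point $p\in D_i\cap D_j$ there are local coordinates $(z_i,z_j)$ with $D_i=\{z_i=0\}$, $D_j=\{z_j=0\}$, in which the two neighborhoods overlap in the bidisc $|z_i|,|z_j|\le1$ and the two projections are the coordinate projections. Then $N$ is a compact $4$-manifold that deformation retracts to $D$, and $N\setminus D\cong M\times[0,\infty)$ for $M=\partial N$. Put $V_0=X\setminus\operatorname{int}N$ and $\mathcal E^s=M\times[s,\infty)$, so that $V=V_0\cup\mathcal E^0$. The natural maps identify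
\begin{equation}\label{eq:ident}
H_*(V_0)= H_*(V),\qquad H_*(M)= H_*(\mathcal E^s),\qquad H_*(V_0,M)= H_*(V,\mathcal E^0)= H_*(V,\mathcal E^s).
\end{equation}
The \emph{meridian} $m(D_j)$ is the boundary of a fiber disc of $N_j$, oriented so that the disc meets $D_j$ positively. Lefschetz duality says that $\xi\mapsto\xi\cap\mu$ is an isomorphism $H^2(V_0)\to H_2(V_0,M)$, where $\mu\in H_4(V_0,M)\cong\mathbb Z$ is the fundamental class. It defines the pairing
\begin{equation}\label{eq:pairing}
w\cdot x=\langle\xi,x\rangle\qquad\text{for }w=\xi\cap\mu\in H_2(V_0,M),\ x\in H_2(V_0),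
\end{equation}
and the intersection form of $V_0$ is its restriction along $H_2(V_0)\to H_2(V_0,M)$. Let
\[\mathcal B=\{w\in H_2(V_0,M):\ \partial w\in\operatorname{Tors}H_1(M)\}.\]

\begin{proposition}\label{prop:end}
\begin{enumerate}
\item[(a)] $\operatorname{Tors}H_1(M)=S'^*/S'$, and $m(D_j)$ is the class of the dual basis element $D_j^*\in S'^*$.
\item[(b)] The inclusion $V_0\subset X$ identifies the quotient of $H_2(V_0)$ by the radical of the intersection form with the lattice $T$.
\item[(c)] For $w\in\mathcal B$ the functional $x\mapsto w\cdot x$ on $H_2(V_0)$ factors through $T$ and so defines $t(w)\in T^*$. The class $[t(w)]\in T^*/T$ depends only on $\partial w$.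
\item[(d)] There is $w\in\mathcal B$ with $\partial w=3m(E_1)$. Every $w\in H_2(V_0,M)$ with $\partial w\in\{\pm3m(E_1),\pm3m(E_{19})\}$ lies in $\mathcal B$ and has $[t(w)]=\pm\kappa$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The dual graph of $D$ is connected, with $20$ vertices and $18+2=20$ edges, so it has one cycle, and $N\simeq D$ is homotopy equivalent to a wedge of twenty $2$-spheres and one circle. Thus $H_2(N)=S'$ and $H_1(N)=\mathbb Z$. By duality $H_2(N,M)\cong H^2(N)=S'^*$ and $H_1(N,M)\cong H^3(N)=0$, and $H_2(N)\to H_2(N,M)$ is the inclusion $S'\subset S'^*$. The sequence of the pair $(N,M)$ gives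
\[0\to S'^*/S'\to H_1(M)\to H_1(N)=\mathbb Z\to0 .\]
The group on the left is finite, so it is the torsion subgroup. A fiber disc of $N_j$ meets $D_j$ once and misses the other components, so it represents $D_j^*$.

(b) In the exact sequence $H_2(V_0)\to H\to H_2(X,V_0)=H_2(N,M)=S'^*$ the last map is $y\mapsto y|_{S'}$. So the image of $H_2(V_0)$ in $H$ is $S'^\perp=T$. The intersection form of $V_0$ is pulled back from $T$, and $T$ is nondegenerate, so the radical is the kernel of $H_2(V_0)\to T$.

(c) We first show that $\mathcal B$ is the image of $H\to H_2(X,N)=H_2(V_0,M)$. By (a), $\partial w$ is torsion if and only if its image in $H_1(N)$ vanishes. This image is the boundary of $w$ under $H_2(X,N)\to H_1(N)$, and the claim follows from the exact sequence of $(X,N)$. Now let $w$ come from $y\in H$. Split a cycle representing $y$ into a chain in $N$ and a chain in $V_0$, with opposite boundaries in $M$. The first represents $y|_{S'}\in S'^*=H_2(N,M)$ and the second represents $w$, so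
\begin{equation}\label{eq:bdry}
\partial w=-[y|_{S'}],\qquad w\cdot x=y\cdot x\quad(x\in H_2(V_0)).
\end{equation}
Hence the functional factors through $T$, and $t(w)=y|_T$. If $w,w'$ come from $y,y'$ and $\partial w=\partial w'$, then $(y-y')|_{S'}=s|_{S'}$ for some $s\in S'$. So $y-y'-s\in S'^\perp=T$, and since $s|_T=0$ we get $y|_T-y'|_T\in T$.

(d) By \eqref{eq:lambda}, $\lambda|_{S'}=3E_1^*$, and likewise $\lambda'|_{S'}=3E_{19}^*$. Since $S$ is primitive, there are $y,y'\in H$ with $y|_S=\lambda$, $y'|_S=\lambda'$. By \eqref{eq:bdry} the images $w_0,w_0'$ of $-y,-y'$ have $\partial w_0=3m(E_1)$, $\partial w'_0=3m(E_{19})$, and $[t(w_0)]=-\iota(\gamma)=-\kappa$, $[t(w_0')]=-\iota(-\gamma)=\kappa$. Meridians are torsion by (a), and (c) applied to $\pm w_0,\pm w_0'$ finishes the proof.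
\end{proof}

\begin{remark}
The factor $3$ cannot be dropped. Continuing the sequence in (b) gives $H_1(V)=\operatorname{coker}(H\to S'^*)=S'^*/S^*$, of order $[S:S']=3$. By \eqref{eq:3h} the functional $E_1^*$ takes the value $\frac13$ on $h$, so $m(E_1)$ generates $H_1(V)\cong\mathbb Z/3$ and bounds nothing in $V$.
\end{remark}

So $\pm\kappa$ is determined by $V$, its end, and the set $\{\pm m(E_1),\pm m(E_{19})\}\subset H_1(M)$. This set has to be found exactly. With $w_0$ as above, $9w_0$ has boundary $3\cdot 9m(E_1)$ and class $-9\kappa$, and multiplication by $9$ interchanges the two values of the invariant. Confusing $m(E_1)$ with $9m(E_1)$ would therefore destroy it.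

\section{The fundamental group of the boundary}\label{sec:group}

We show that the group $G=\pi_1(M)$ recognizes the meridians of $E_1$ and $E_{19}$. The manifold $M$ consists of a Seifert fibered piece $Q$ with two exceptional fibers, which are these meridians, and of a thickened torus over $R$ that joins two boundary tori of $Q$. The plan is to recognize first the subgroup $\pi_1(Q)$, as a large centralizer, and then the exceptional fibers inside it.

\subsection*{Groups acting on trees}
Let a group act on a tree \emph{without inversions}, that is, no element interchanges the endpoints of an edge. Each element $z$ is either \emph{elliptic}, when its fixed set $\operatorname{Fix}(z)$ is a nonempty subtree, or \emph{hyperbolic}, when it preserves a unique line, its axis, and acts on it as a nontrivial translation. The centralizer $C(z)$ preserves $\operatorname{Fix}(z)$ or the axis. Every finite subgroup fixes a vertex.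

A free product $\Gamma=\Gamma_1*\dots*\Gamma_n$ acts without inversions on the tree with vertex set $\Gamma\sqcup\bigsqcup_i\Gamma/\Gamma_i$ and an edge from $g$ to $g\Gamma_i$ for all $g,i$. Edge stabilizers are trivial, so a nontrivial elliptic element fixes exactly one vertex, and the nontrivial vertex stabilizers are the conjugates of the factors.

\begin{lemma}\label{lem:free}
Let $\Gamma=\Gamma_1*\dots*\Gamma_n$ with all $\Gamma_i$ cyclic.
\begin{enumerate}
\item[(a)] Every finite subgroup is conjugate into a factor.
\item[(b)] The centralizer of every $z\ne1$ is cyclic.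
\item[(c)] If $\Gamma_i\cap g\Gamma_ig^{-1}\ne1$, then $g\in\Gamma_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finite subgroup fixes a vertex. (b) If $z$ is elliptic, $C(z)$ fixes the unique fixed vertex of $z$, so it lies in a conjugate of a factor. If $z$ is hyperbolic, $C(z)$ acts on the axis, faithfully because edge stabilizers are trivial. A reflection of the axis conjugates the translation $z$ to its inverse, so $C(z)$ acts by translations, and these form a cyclic group. (c) A nontrivial element of the intersection fixes the vertices $\Gamma_i$ and $g\Gamma_i$, so they coincide.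
\end{proof}

An HNN extension $G=\langle J,t\mid t^{-1}at=\phi(a),\ a\in A_1\rangle$, for subgroups $A_1,A_2\subset J$ and an isomorphism $\phi\colon A_1\to A_2$, contains $J$ and acts on its Bass--Serre tree, with vertices $G/J$ and oriented edges $G/A_1$, the edge $gA_1$ going from $gJ$ to $gtJ$. The action preserves the orientation, so it has no inversions, and it is transitive on vertices and on edges. The edges at the vertex $J$ are the edges $jA_1$ and $jt^{-1}A_1$, $j\in J$. They correspond to the cosets in $J/A_1\sqcup J/A_2$ and have stabilizers $jA_1j^{-1}$ and $jA_2j^{-1}$.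

\subsection*{The pieces of $M$}
Let $D_j^\circ$ be $D_j$ minus the open discs $|z_i|<1$ around its double points, and let $M_j\subset M$ be the boundary circle bundle of $N_j$ over $D_j^\circ$. It is trivial, since $D_j^\circ$ has nonempty boundary, and its fiber is $m(D_j)$. The manifold $M$ is the union of the $M_j$, glued along the tori $|z_i|=|z_j|=1$, one for each double point $p\in D_i\cap D_j$. On such a torus the $z_i$-circle is a meridian of $D_i$ and the $z_j$-circle is a meridian of $D_j$, and the two form a basis of $H_1$ of the torus.

\begin{lemma}\label{lem:merid}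
In $H_1(M_j)$ one has $D_j^2\,m(D_j)+\sum_pm_p=0$, where $p$ runs over the double points on $D_j$ and $m_p$ is the meridian of the other component through $p$, taken on the torus at $p$.
\end{lemma}

\begin{proof}
Choose a smooth section $\sigma$ of $N_j\to D_j$, transverse to the zero section and equal to a nonzero constant $z_j$ over each disc around a double point. Its zeros lie in the interior of $D_j^\circ$, and their number counted with sign is $D_j^2$. Remove small discs around the zeros from $D_j^\circ$; on the remaining surface $\Sigma$ the normalized section $\sigma/|\sigma|$ takes values in $M_j$. Orient each boundary circle of $\Sigma$ as the boundary of the removed disc. The circle at $p$ is mapped to a $z_i$-circle, which is $m_p$. The circle around a zero of sign $\pm$ is mapped to a loop in $(\text{disc})\times S^1$ that winds $\pm1$ times around the fiber, so it is homologous to $\pm m(D_j)$. The sum of these loops is minus the boundary of the $2$-chain $(\sigma/|\sigma|)(\Sigma)$.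
\end{proof}

\emph{The solid tori.} The piece over $E_1$ is $(\text{disc})\times S^1$, and the pieces over $E_2,\dots,E_9$ are $(\text{annulus})\times S^1=T^2\times I$. Their union is a solid torus $W$ whose core is the fiber $c=m(E_1)$. Lemma~\ref{lem:merid} gives $m(E_2)=2m(E_1)$ and $m(E_{j-1})+m(E_{j+1})=2m(E_j)$ for $2\le j\le9$. By induction $m(E_j)=jc$ in $H_1(W)=\mathbb Zc$ for $j\le10$; in particular $m(E_9)=9c$, and the fiber $F=m(E_{10})$ equals $10c$. Symmetrically, the pieces over $E_{19},\dots,E_{11}$ form a solid torus $W'$ with core $c'=m(E_{19})$, in which $m(E_{11})=9c'$ and $F=10c'$.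

\emph{The Seifert piece.} Let $Q$ be the union of $W$, $W'$ and the piece over $E_{10}$. The latter is (sphere minus four discs)$\,\times S^1$. Choose a section, and in it based loops $x,x',d,d'$ around the holes at $E_9$, $E_{11}$ and the two points of $R$, with $xx'dd'=1$. The fundamental group is the product of the free group on $x,x',d$ with $\langle F\rangle$. On $\partial W$ both $x$ and $m(E_9)$ project to generators of $H_1$ of the boundary circle of $E_{10}^\circ$, so $x$ differs from $\pm m(E_9)$ by a multiple of $F$. Hence $x=c^r$ in $\pi_1(W)$ with $r\equiv\pm9\pmod{10}$, and in the same way $x'=c'^{\,r'}$ with $r'\equiv\pm9\pmod{10}$. By van Kampen's theorem, attaching $W$ and $W'$ adds the generators $c,c'$ and the relations $x=c^r$, $F=c^{10}$, $x'=c'^{\,r'}$, $F=c'^{10}$. Eliminating $x$ and $x'$,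
\[J:=\pi_1(Q)=\langle c,c',d,F\mid F=c^{10}=c'^{10},\ Fd=dF\rangle .\]
The element $F$ is central. The homomorphism $J\to\mathbb Z$ with $c,c'\mapsto1$, $F\mapsto10$, $d\mapsto0$ shows that $c,c',F$ have infinite order. The quotient is
\[\bar J=J/\langle F\rangle=\langle\bar c\rangle*\langle\bar c'\rangle*\langle\bar d\rangle\cong\mathbb Z/10*\mathbb Z/10*\mathbb Z,\]
and $\bar x,\bar x'$ generate the two finite factors. There is a second decomposition $\bar J=\langle\bar c\rangle*\langle\bar c'\rangle*\langle\bar d'\rangle$: the endomorphism that fixes $\bar c,\bar c'$ and sends $\bar d$ to $\bar d'=(\bar x\bar x'\bar d)^{-1}$ is an automorphism, with inverse $\bar d\mapsto(\bar x\bar x')^{-1}\bar d^{-1}$.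

\emph{The piece over $R$.} It is $M_R=T^2\times I$, and it joins the two boundary tori of $Q$. Their groups map onto $A_1=\langle F,d\rangle$ and $A_2=\langle F,d'\rangle$, and injectively so, since $F$ has infinite order in $J$ and $\bar d,\bar d'$ have infinite order in $\bar J$. Therefore $G$ is an HNN extension of $J$ with associated subgroups $A_1\cong\pi_1(M_R)\cong A_2$. Let $F_1,F_2\in\pi_1(M_R)=\mathbb Z^2$ be the classes of the fiber $F$ on the two ends of $M_R$. Lemma~\ref{lem:merid} for $R$ gives $F_1+F_2=2m(R)$, and $F_1,m(R)$ is a basis. So $F_1$ and $F_2$ are linearly independent: the fibration of $Q$ does not match itself across $M_R$. This is where $R^2\ne0$ is used.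

\subsection*{The tree of $G$}
Let $\mathcal T$ be the Bass--Serre tree. For a vertex $v=gJ$, with stabilizer $G_v=gJg^{-1}$, put $Z_v=g\langle F\rangle g^{-1}$. This is well defined and central in $G_v$, and $G_v/Z_v\cong\bar J$.

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(i)] If $e$ is an edge with endpoints $v,w$, then $Z_v,Z_w\subset G_e\cong\mathbb Z^2$ and $Z_v\cap Z_w=1$.
\item[(ii)] If $e\ne e'$ are edges at $v$, then $G_e\cap G_{e'}=Z_v$.
\item[(iii)] If $1\ne z\in Z_v$, then $C(z)=G_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We may take $e=A_1$, with endpoints $J$ and $tJ$. The two groups are generated by $F$ and $tFt^{-1}=\phi^{-1}(F)$, which correspond to $F_1$ and $F_2$ under $A_1\cong\pi_1(M_R)$.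

(ii) We may take $v=J$. Both stabilizers contain $F$, so we must show that their images in $\bar J$ intersect trivially. The edges at $v$ correspond to $J/A_1\sqcup J/A_2=\bar J/\langle\bar d\rangle\sqcup\bar J/\langle\bar d'\rangle$. For two distinct cosets of $\langle\bar d\rangle$, or of $\langle\bar d'\rangle$, apply Lemma~\ref{lem:free}(c) to the first or the second decomposition of $\bar J$. For edges of different kinds, suppose that a conjugate of $\bar d^{\,n}$ equals $\bar d'^{\,m}$. The homomorphism $\bar J\to\langle\bar c\rangle*\langle\bar c'\rangle$ that kills $\bar d$ sends the first element to $1$ and the second to $(\bar x\bar x')^{-m}$, a reduced word of length $2|m|$. So $m=0$.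

(iii) By (i), $z$ fixes the star of $v$, the union of the edges at $v$. If the subtree $\operatorname{Fix}(z)$ were larger, it would contain an edge from $v$ to a neighbor $w$ and a second edge at $w$. Then $z\in Z_w$ by (ii), contradicting (i). So $\operatorname{Fix}(z)$ is the star. It has infinitely many edges, so $v$ is its only vertex of valence greater than one, and $C(z)$ fixes $v$. Conversely $G_v$ centralizes $Z_v$.
\end{proof}

\begin{proposition}\label{prop:cores}
Let $\Phi\colon G_1\to G_2$ be an isomorphism between the groups $G$ of two $A_{19}$-sextics. Then $\Phi(c_1)$ is conjugate to one of $c_2^{\pm1},c_2'^{\,\pm1}$.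
\end{proposition}

\begin{proof}
Let $y=\Phi(F_{(1)})\ne1$, where $F_{(i)}$ denotes the element $F$ of $J_i$. By Lemma~\ref{lem:tree}(iii), $C(y)=\Phi(J_1)$. This group is not solvable, because its quotient $\bar J_1$ contains the free group on $\bar d$ and $\bar c\bar d\bar c^{-1}$. We show that only elements of the groups $Z_v$ of $G_2$ can have a nonsolvable centralizer.

Suppose $y$ is hyperbolic on $\mathcal T_2$. The kernel of the action of $C(y)$ on the axis lies in an edge stabilizer $\mathbb Z^2$, and the image lies in the infinite dihedral group. So $C(y)$ is solvable, a contradiction.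

Suppose $y$ is elliptic and lies in no $Z_v$. By Lemma~\ref{lem:tree}(ii), at each vertex at most one edge is fixed by $y$, so the tree $\operatorname{Fix}(y)$ is one edge or one vertex. If it is an edge $e$, then $C(y)\subset G_e\cong\mathbb Z^2$, as there are no inversions. If it is a vertex $v$, then $C(y)\subset G_v$, and the image of $C(y)$ in $G_v/Z_v\cong\bar J_2$ centralizes the nontrivial image of $y$. It is cyclic by Lemma~\ref{lem:free}(b), so $C(y)$ is an extension of a cyclic group by a subgroup of $Z_v$. In both cases $C(y)$ is solvable, a contradiction.

So $y\in Z_v$ for some $v$, and $\Phi(J_1)=C(y)=G_v$. After composing $\Phi$ with an inner automorphism, $\Phi(J_1)=J_2$. The group $\bar J_i$ is not cyclic, so by Lemma~\ref{lem:free}(b) its center is trivial, and the center of $J_i$ is $\langle F_{(i)}\rangle$. Hence $\Phi$ induces an isomorphism $\bar J_1\to\bar J_2$. By Lemma~\ref{lem:free}(a) the subgroups of order $10$ in $\bar J_i$ are the conjugates of $\langle\bar c_i\rangle$ and $\langle\bar c_i'\rangle$. Since $F=c^{10}=c'^{10}$, their preimages in $J_i$ are the conjugates of $\langle c_i\rangle$ and $\langle c'_i\rangle$.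 So $\Phi$ maps $\langle c_1\rangle$ onto a conjugate of $\langle c_2\rangle$ or $\langle c'_2\rangle$, and an infinite cyclic group has only two generators.
\end{proof}

\begin{remark}
The last sentence of the proof is the point. In $\bar J$ one has $\bar c^{\,9}=\bar c^{-1}$, so the quotient cannot separate $c^9$ from $c^{-1}$; they are separated because $c$ has infinite order in $G$. This is the contribution of the curve $R$. The boundary of a neighborhood of the chain $E_1,\dots,E_{19}$ alone is a union of two solid tori, so its fundamental group is cyclic, equal to $A_{19}^*/A_{19}=\mathbb Z/20$ with generator $c$ (argue as in Proposition~\ref{prop:end}(a)). There $c\mapsto c^9$ is an automorphism, and we are back in the situation at the end of Example~\ref{ex:model}.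
\end{remark}

\section{Invariance under proper homotopy equivalence}\label{sec:proper}

We prove Theorem~\ref{thm:B}(1). Let $f\colon U_1\to U_2$ be a proper homotopy equivalence between the complements of two $A_{19}$-sextics, with proper homotopy inverse $f'$. Objects attached to the curves get the indices $1$ and $2$, and $p_i\colon V_i\to U_i$ are the double coverings.

\subsection*{Lifting to the double coverings}
The subgroup $\pi_1(V_i)\subset\pi_1(U_i)$ is the only one of index $2$ (Lemma~\ref{lem:irred}), so $f$ and $f'$ lift to $g\colon V_1\to V_2$ and $g'\colon V_2\to V_1$. The lifts are proper: $fp_1$ is proper, and for compact $L\subset V_2$ the closed set $g^{-1}(L)$ lies in the compact set $(fp_1)^{-1}(p_2L)$. The same argument applies to lifts of proper homotopies. Lifting the homotopies $f'f\simeq\mathrm{id}$ and $ff'\simeq\mathrm{id}$, we see that $g'g$ and $gg'$ are properly homotopic to deck transformations $\sigma_1,\sigma_2$. So up to proper homotopy $g$ has the left inverse $\sigma_1^{-1}g'$ and the right inverse $g'\sigma_2^{-1}$; these agree up to proper homotopy, and $g$ is a proper homotopy equivalence. From now on $g'$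 denotes a proper homotopy inverse of $g$.

\subsection*{The ends}
A proper map need not preserve $M$ or the product structure of the end, but it maps a sufficiently small end into a given one: the closure of $V_i\setminus\mathcal E_i^s$ is compact, its preimage under a proper map or homotopy is compact, and every compact subset of $V_j$ misses $\mathcal E_j^{s'}$ for large $s'$. Choose successively
\begin{itemize}
\item $a$ with $g(\mathcal E_1^a)\subset\mathcal E_2^0$;
\item $b$ with $g'(\mathcal E_2^b)\subset\mathcal E_1^a$ and such that the homotopy $gg'\simeq\mathrm{id}$ maps $\mathcal E_2^b\times I$ into $\mathcal E_2^0$;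
\item $a'\ge a$ with $g(\mathcal E_1^{a'})\subset\mathcal E_2^b$ and such that the homotopy $g'g\simeq\mathrm{id}$ maps $\mathcal E_1^{a'}\times I$ into $\mathcal E_1^a$.
\end{itemize}
In the sequence
\[\mathcal E_1^{a'}\xrightarrow{\ g\ }\mathcal E_2^b\xrightarrow{\ g'\ }\mathcal E_1^a\xrightarrow{\ g\ }\mathcal E_2^0\]
both composites of two consecutive maps are homotopic to inclusions of ends, which are homotopy equivalences. So the middle map has a right and a left homotopy inverse and is a homotopy equivalence, and then so is the third map. Thus in the map of pairs $g\colon(V_1,\mathcal E_1^a)\to(V_2,\mathcal E_2^0)$ both $V_1\to V_2$ and $\mathcal E_1^a\to\mathcal E_2^0$ are homotopy equivalences. With the identifications \eqref{eq:ident}, $g$ induces isomorphisms $g_*$ on $H_*(V_0)$, on $H_*(M)$ and, by the five lemma, on $H_*(V_0,M)$, commuting with $\partial$. It also induces an isomorphism $\Phi\colon\pi_1(M_1)\to\pi_1(M_2)$, defined up to conjugation, whose abelianization is $g_*$ on $H_1(M)$. This is the step that uses properness; an ordinary homotopy equivalence gives no map between the ends.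

\subsection*{The pairings}
Since $g_*$ is an isomorphism on $H_4(V_0,M)\cong\mathbb Z$, we have $g_*\mu_1=\varepsilon\mu_2$ with $\varepsilon=\pm1$. As $g^*\colon H^2(V_2)\to H^2(V_1)$ is an isomorphism, every relative class of degree $2$ on $V_1$ has the form $w=g^*\xi\cap\mu_1$ with $\xi\in H^2(V_2)$. The projection formula gives $g_*w=\xi\cap g_*\mu_1=\varepsilon\,\xi\cap\mu_2$, so by \eqref{eq:pairing}
\begin{equation}\label{eq:eps}
g_*w\cdot g_*x=\varepsilon\langle\xi,g_*x\rangle=\varepsilon\langle g^*\xi,x\rangle=\varepsilon\,w\cdot x\qquad(x\in H_2(V_1)).
\end{equation}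
In particular $g_*$ multiplies the intersection form by $\varepsilon$. It therefore maps radical to radical and, by Proposition~\ref{prop:end}(b), induces an isomorphism $\psi\colon T_1\to T_2$ that multiplies the form by $\varepsilon$. Both lattices are positive definite, so $\varepsilon=1$ and $\psi$ is an isometry; this is why no assumption on orientations is needed. Also $g_*\mathcal B_1=\mathcal B_2$, and \eqref{eq:eps} says that $t(g_*w)=t(w)\circ\psi^{-1}$, so $[t(g_*w)]=\bar\psi[t(w)]$ for $w\in\mathcal B_1$.

\subsection*{Comparison of the invariants}
By Proposition~\ref{prop:end}(d) there is $w\in\mathcal B_1$ with $\partial w=3m(E_1)$, and $[t(w)]=\pm\kappa_1$. The classes of $c$ and $c'$ in $H_1(M)$ are $m(E_1)$ and $m(E_{19})$, so Proposition~\ref{prop:cores} gives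
\[\partial g_*w=g_*\partial w\in\{\pm3m(E_1),\pm3m(E_{19})\}\subset H_1(M_2).\]
By Proposition~\ref{prop:end}(d) again, $[t(g_*w)]=\pm\kappa_2$. Hence $\bar\psi(\kappa_1)=\pm\kappa_2$. By the uniqueness in Lemma~\ref{lem:T}, $\psi(v_1)=\pm v_2$, so $\bar\psi(\nu_1)=\pm\nu_2$. From $\kappa_i=k_i\nu_i$ we get $k_1\nu_2=\pm k_2\nu_2$, and since $\nu_2$ has order $20$, $k_1=\pm k_2$ in $\mathbb Z/20$. This proves Theorem~\ref{thm:B}(1), and with it Theorems~\ref{thm:B} and~\ref{thm:A}. \hfill$\square$

\section{Consequences}\label{sec:remarks}

\begin{remark}
Since $k(C_1)\ne k(C_2)$, both values $1$ and $9$ occur, each for exactly one curve up to projective equivalence. Parts (1) and (2) of Theorem~\ref{thm:B} together say that the proper homotopy type of the complement, in particular its homeomorphism or diffeomorphism type, determines an $A_{19}$-sextic up to projective equivalence. As a homeomorphism of pairs restricts to the complements, the pairs $(\mathbb P^2,C_1)$ and $(\mathbb P^2,C_2)$ are not homeomorphic either.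
\end{remark}

\begin{remark}
Complex conjugation of $\mathbb P^2$ maps $C$ to an $A_{19}$-sextic $\bar C$ and restricts to a diffeomorphism $U_C\to U_{\bar C}$. Hence $k(\bar C)=k(C)$, and each $C_i$ is projectively equivalent to its complex conjugate.
\end{remark}

\begin{remark}
The neighborhoods $N_1\cong N_2$, the boundaries $M_1\cong M_2$ and the lattices $T_1\cong T_2\cong\langle2\rangle\oplus\langle20\rangle$ coincide for the two curves; only the relation between $T$ and the class $\pm3[c]\in\operatorname{Tors}H_1(M)$ differs, $\kappa=\pm\nu$ in one case and $\kappa=\pm9\nu$ in the other. Because the argument rests on the structure at infinity, it does not decide whether $U_{C_1}$ and $U_{C_2}$ are homotopy equivalent in the ordinary, non-proper sense.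
\end{remark}

\begin{thebibliography}{9}

\bibitem{BHPV}
Barth, Hulek, Peters, Van de Ven, \emph{Compact Complex Surfaces}.

\bibitem{sextics}
\emph{On deformations of singular plane sextics},
\texttt{http://www.fen.bilkent.edu.tr/\textasciitilde{}degt/papers/sextics.pdf}.

\end{thebibliography}
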